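\title{Fixed-priority schedulability with arbitrary deadlines is coNP-complete in unary}

\begin{abstract}
We study recurring tasks with integer execution times, deadlines and periods on one preemptive processor under fixed-priority scheduling, where a deadline may exceed the period. We show that sporadic and synchronous periodic releases lead to the same schedulability problem, and that this problem is coNP-complete when the numbers are written in unary. Hence it has a pseudo-polynomial-time algorithm if and only if $\mathrm{P}=\mathrm{NP}$. The hardness holds for rate- and deadline-monotonic systems of $n$ tasks in which only the lowest-priority task has a deadline $D$ different from its period $T$, with $T<D<(1+1/n)T$, both at total utilization $U=1$ and for $U<1$. On the positive side, the problem is solvable in time polynomial in $n$, the largest parameter and $1/(1-U)$ when $U<1$, and for $U\le1$ every task except the lowest-priority one can be checked in pseudo-polynomial time.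
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{task system} consists of $n$ independent tasks $\tau_i=(C_i,D_i,T_i)$, each given by three positive integers (the worst-case execution time, the relative deadline and the period), together with a total order on the tasks, their \emph{priorities}. Each task releases a sequence of jobs. A job of $\tau_i$ released at time $\rho$ needs $C_i$ units of processor time. It is \emph{pending} from its release until its completion, its \emph{response time} is the length of that interval, and it \emph{meets its deadline} if it completes by time $\rho+D_i$. We consider two release models: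
\begin{itemize}
\item[(a)] the \emph{sporadic} model, in which the release times are real numbers $\ge0$ and consecutive releases of $\tau_i$ are at least $T_i$ apart;
\item[(b)] the \emph{synchronous periodic} model, in which $\tau_i$ releases jobs at the times $0,T_i,2T_i,\dots$.
\end{itemize}
The jobs run on a single preemptive processor, without overheads, starting from an empty system at time $0$. Under \emph{fixed-priority} (FP) scheduling the processor executes at every instant the highest-priority task that has a pending job, and jobs of the same task execute in release (FIFO) order. The system is \emph{FP-schedulable} in a release model if every job meets its deadline in every scenario that the model permits. Model (b) permits one scenario, model (a) a continuum of them.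

We write $\mathrm{hp}(i)$ for the set of indices of tasks with higher priority than $\tau_i$, and $N$ for the largest task parameter. The \emph{utilization} $U=\sum_iC_i/T_i$ is the long-run fraction of processor time that the tasks demand when they release jobs as fast as they may. An algorithm runs in \emph{pseudo-polynomial time} if its running time is bounded by a polynomial in $n$ and $N$. If the tasks are listed in priority order and the numbers are written in unary, the input has length between $\max(n,N)$ and $O(nN)$, so a pseudo-polynomial algorithm is the same thing as a polynomial-time algorithm for the unary encoding.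

For \emph{constrained} deadlines, that is, $D_i\le T_i$ for all $i$, response-time analysis decides schedulability in pseudo-polynomial time. It computes the smallest positive fixed point $R_i$ of
\[
R_i=C_i+\sum_{j\in\mathrm{hp}(i)}\Bigl\lceil \frac{R_i}{T_j}\Bigr\rceil C_j
\]
by iterating the right-hand side from the starting value $C_i$, and stops when the iteration converges or exceeds $D_i$. The system is schedulable if and only if $R_i\le D_i$ for all $i$. Each task needs at most $D_i$ iterations, so the test takes time $O(n^2N)$.

For \emph{arbitrary} deadlines $D_i>T_i$ is allowed, several jobs of one task may be pending at once, and this form of the analysis fails: a job can be delayed by the previous job of its own task, so the first job need not be the worst (Example~\ref{ex:two}). Lehoczky extended response-time analysis to arbitrary deadlines, but the extension takes exponential time. The question, posed in~\cite{closer}, is whether FP-schedulability with arbitrary deadlines can be decided in pseudo-polynomial time, in model (a) and in model (b).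

There are reasons to guess that it can. The two models turn out to define the same decision problem, given by one explicit inequality for each job of the synchronous periodic schedule (Theorem~\ref{thm:char}). A system with $U>1$ is unschedulable (Lemma~\ref{lem:overload}). For $U\le1$ the inequality of any single job can be checked in pseudo-polynomial time (Lemma~\ref{lem:single}); all tasks other than the lowest-priority one can be checked completely in pseudo-polynomial time; and for $U<1$ the whole problem is solvable in time polynomial in $n$, $N$ and $1/(1-U)$ (Theorem~\ref{thm:alg}). What remains is a single task, in systems with $U$ equal or extremely close to $1$, and a single difficulty: finding its worst job among exponentially many. One could hope that the arithmetic regularity of the periodic schedule locates this job. It does not.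

\subsection{Hardness results}

Priorities are \emph{rate-monotonic} if a shorter period means a higher priority, and \emph{deadline-monotonic} if a shorter relative deadline does. We call a system of $n$ tasks \emph{almost implicit} if its priorities are both rate- and deadline-monotonic, all tasks except the lowest-priority one have $D=T$, and the lowest-priority task has $T<D<(1+1/n)T$.

\begin{theorem}\label{thm:main}
If FP-schedulability with arbitrary deadlines is decidable in pseudo-polynomial time in model \textup{(a)} or in model \textup{(b)}, even only for almost implicit systems with $U=1$, then $\mathrm{P}=\mathrm{NP}$.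
\end{theorem}

Recall that coNP is the class of problems whose NO-instances have certificates that can be verified in polynomial time, and that a problem in coNP is coNP-complete exactly when its complement is NP-complete.

\begin{theorem}\label{thm:conp}
With numbers encoded in unary, FP-schedulability with arbitrary deadlines, in model \textup{(a)} or in model \textup{(b)}, is coNP-complete. Hence a pseudo-polynomial-time algorithm exists if and only if $\mathrm{P}=\mathrm{NP}$.
\end{theorem}

\begin{theorem}\label{thm:below}
Theorem~\ref{thm:main} and the coNP-hardness in Theorem~\ref{thm:conp} remain true for almost implicit systems with $U<1$.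
\end{theorem}

Thus one deadline that exceeds its period by a factor less than $1+1/n$ separates these systems from the constrained case. The hardness proof is a reduction from \textsc{3-Partition}. The higher-priority periods are a common multiple of distinct primes, so by the Chinese remainder theorem the index $q$ of a job of the lowest-priority task selects, freely and independently, where each higher-priority task is released relative to that job. The deadline is then tuned so that the job is late exactly when these positions form a solution of the \textsc{3-Partition} instance.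

Section~\ref{sec:char} characterizes schedulability, Section~\ref{sec:upper} proves the upper bounds, Section~\ref{sec:red} gives the reduction and proves Theorems~\ref{thm:main} and~\ref{thm:conp}, and Section~\ref{sec:below} proves Theorem~\ref{thm:below}.

\section{One inequality for each job}\label{sec:char}

If a half-open interval of length $t>0$ contains $k$ releases of $\tau_j$, then $(k-1)T_j<t$, so $k\le\lceil t/T_j\rceil$. In the synchronous periodic scenario the interval $[0,t)$ contains exactly $\lceil t/T_j\rceil$ releases. Hence
\[
I_i(t)=\sum_{j\in\mathrm{hp}(i)}\lceil t/T_j\rceil C_j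
\]
is the largest amount of work of priority higher than $\tau_i$ that can be released in a half-open interval of length $t$. For $q\ge1$ and $t>0$ put
\[
g_{i,q}(t)=qC_i+I_i(t)-t,\qquad x_i(q)=(q-1)T_i+D_i .
\]
In the synchronous periodic scenario $x_i(q)$ is the absolute deadline of the $q$-th job of $\tau_i$, and $g_{i,q}(t)\le0$ says that the first $q$ jobs of $\tau_i$ and all higher-priority jobs released before $t$ fit into $t$ units of time. A \emph{witness} for the pair $(i,q)$ is a real number $t\in(0,x_i(q)]$ with $g_{i,q}(t)\le0$.

Three elementary facts are used throughout. First, a pair that has a witness has an integer witness: if $t\in(k,k+1]$ with $k$ an integer, then the ceilings are the same at $t$ and at $k+1$ because the $T_j$ are integers, so $g_{i,q}(k+1)\le g_{i,q}(t)$, and $k+1\le x_i(q)$ because $x_i(q)$ is an integer. Second, $\lceil y+z\rceil\le\lceil y\rceil+\lceil z\rceil$ gives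
\begin{equation}\label{eq:subadd}
I_i(t+u)\le I_i(t)+I_i(u).
\end{equation}
Third, with
\[
V_i=\sum_{j\in\mathrm{hp}(i)}C_j/T_j,\qquad U_i=V_i+C_i/T_i,\qquad \Sigma_i=\sum_{j\in\mathrm{hp}(i)}C_j,
\]
the bounds $y\le\lceil y\rceil\le y+1$ give
\begin{equation}\label{eq:linear}
qC_i-(1-V_i)t\;\le\; g_{i,q}(t)\;\le\; qC_i+\Sigma_i-(1-V_i)t .
\end{equation}

\begin{theorem}\label{thm:char}
For every task system the following are equivalent: \textup{(i)} it is schedulable in model \textup{(a)}; \textup{(ii)} it is schedulable in model \textup{(b)}; \textup{(iii)} every pair $(i,q)$ with $q\ge1$ has a witness. In particular, the two models define the same decision problem.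
\end{theorem}

\begin{proof}
A bounded interval contains finitely many releases and completions, and the executing job changes only at such events.

(i)$\Rightarrow$(ii). The synchronous periodic scenario is a legal sporadic scenario.

(ii)$\Rightarrow$(iii). In the synchronous periodic schedule let the $q$-th job of $\tau_i$ complete at time $f\le x_i(q)$. On some interval $(f-\varepsilon,f)$ the processor executes $\tau_i$ and no job is released. No higher-priority job is pending on this interval, so all higher-priority jobs released in $[0,f)$ are complete at time $f$; their total work is $I_i(f)$. By the FIFO rule the jobs $1,\dots,q$ of $\tau_i$ are complete as well. All this work was executed in $[0,f]$, so $qC_i+I_i(f)\le f$, and $f$ is a witness for $(i,q)$.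

(iii)$\Rightarrow$(i). Take a sporadic scenario and a job $J$ of $\tau_i$ released at time $\rho$. The job $J$ may be delayed by work released long before $\rho$, so we go back to the last instant at which no such work was left over. Let $w(t)$ be the work remaining at time $t$ of jobs of tasks in $\mathrm{hp}(i)\cup\{i\}$ released strictly before $t$. Then $w(0)=0$, and $w$ is left-continuous: for $t>0$ there is an interval $(t-\varepsilon,t)$ without releases, and on $(t-\varepsilon,t]$ the function $w$ changes only by execution. Therefore $a=\max\{t\in[0,\rho]:w(t)=0\}$ exists. On $(a,\rho]$ we have $w>0$, and from $\rho$ until its completion $J$ is pending. So from $a$ until $J$ completes the processor executes, without interruption, jobs of tasks in $\mathrm{hp}(i)\cup\{i\}$, and these jobs are released at or after $a$ because $w(a)=0$.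

Let $J$ be the $r$-th job of $\tau_i$ released at or after $a$; then $\rho\ge a+(r-1)T_i$. Let $t$ be a witness for $(i,r)$ and suppose that $J$ is not complete at time $a+t$. The $t$ units of work executed in $[a,a+t)$ consist of work of higher-priority jobs released in $[a,a+t)$, at most $I_i(t)$ in total, and, by the FIFO rule, work of the first $r$ jobs of $\tau_i$ released at or after $a$, which is less than $rC_i$ because $J$ is incomplete. Thus $t<rC_i+I_i(t)\le t$, a contradiction. Hence $J$ completes by $a+t\le a+(r-1)T_i+D_i\le\rho+D_i$.
\end{proof}

From now on \emph{schedulable} means any of the three conditions.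

\begin{remark}\label{rem:variants}
Restricting sporadic releases to integer times gives the same problem, since the restricted model lies between (a) and (b). So does allowing jobs to execute for at most $C_i$ time units: the proof of (iii)$\Rightarrow$(i) uses $C_j$ and $C_i$ only as upper bounds, and the scenarios with exact execution times remain legal. The proof also locates the first late job. If $(i,q)$ has no witness, then the $q$-th job of $\tau_i$ is late in the synchronous periodic schedule; if $(i,r)$ has a witness for all $r\le q$, then the first $q$ jobs of $\tau_i$ meet their deadlines in every scenario. So the first late job of $\tau_i$ in the synchronous periodic schedule is the $q$-th, where $q$ is least such that $(i,q)$ has no witness.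
\end{remark}

Condition (iii) has infinitely many parts. When the first job finishes within one period, they collapse to one.

\begin{lemma}\label{lem:short}
If $0<t\le\min(D_i,T_i)$ and $g_{i,1}(t)\le0$, then $qt$ is a witness for $(i,q)$ for every $q\ge1$.
\end{lemma}

\begin{proof}
By \eqref{eq:subadd}, $qC_i+I_i(qt)\le q\,(C_i+I_i(t))\le qt$, and $qt=(q-1)t+t\le(q-1)T_i+D_i$.
\end{proof}

For constrained deadlines every witness for $(i,1)$ satisfies $t\le D_i\le T_i$, so the system is schedulable if and only if each pair $(i,1)$ has an integer witness; trying all $t\le D_i$ gives again the bound $O(n^2N)$. The hypothesis $t\le T_i$ cannot be dropped.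

\begin{example}\label{ex:two}
Let $\tau_1=(3,6,6)$ have higher priority than $\tau_0=(2,5,4)$; here $U=1$. In the synchronous periodic schedule $\tau_1$ executes in $[0,3)$ and $[6,9)$. The first job of $\tau_0$ executes in $[3,5)$ and has response time $5$. The second is released at $4$, waits for the first, executes in $[5,6)$ and $[9,10)$, and has response time $6$. The third is released at $8$, executes in $[10,12)$, and has response time $4$. At time $12$ the pattern repeats. The first job meets its deadline and the second does not. The response time of job $q$ is $4+d$, where $d=(-2q)\bmod3$ takes the values $1,2,0$, and $2d$ is the distance from $qT_0=4q$ to the first release of $\tau_1$ at or after $4q$. The fate of job $q$ is decided by a residue of $q$; Section~\ref{sec:red} exploits this with many moduli at once.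
\end{example}

\section{Upper bounds}\label{sec:upper}

We first dispose of overloaded systems, then bound the number of jobs that must be examined, and finally bound the cost of examining one job.

\begin{lemma}\label{lem:overload}
If $U>1$, the system is unschedulable.
\end{lemma}

\begin{proof}
Let $\tau_i$ be the lowest-priority task, so $U_i=U>1$. If $V_i\ge1$, then $g_{i,1}(t)\ge C_i>0$ for all $t$ by \eqref{eq:linear}. If $V_i<1$, then $C_i/T_i>1-V_i$ gives $C_i/(1-V_i)>T_i$, so $qC_i/(1-V_i)>(q-1)T_i+D_i=x_i(q)$ for large $q$. For such $q$ the lower bound in \eqref{eq:linear} is positive on $(0,x_i(q)]$. In both cases some pair has no witness.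
\end{proof}

Let $H_i$ be the least common multiple of the periods of the tasks in $\mathrm{hp}(i)\cup\{i\}$. For the lowest-priority task $\tau_{\mathrm{low}}$ the number $H_{\mathrm{low}}$ is the \emph{hyperperiod} of the system. Lemma~\ref{lem:short} reused a witness found before the second release of $\tau_i$. In general the synchronous schedule gets a fresh start at a time $t$ when all work released in $[0,t)$ by $\tau_i$ and the higher-priority tasks fits into $t$ units, which suggests the following quantity.

\begin{lemma}\label{lem:busy}
Let $U\le1$, and let $\ell_i$ be the least positive integer $t$ with $\lceil t/T_i\rceil C_i+I_i(t)\le t$. Then $\ell_i$ exists and $\ell_i\le H_i$. If $U_i<1$, then $\ell_i\le\lceil(\Sigma_i+C_i)/(1-U_i)\rceil$. If $(i,q)$ has a witness for all $q\le Q_i:=\lceil\ell_i/T_i\rceil$, then it has a witness for all $q\ge1$.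
\end{lemma}

\begin{proof}
At $t=H_i$ all ceilings are exact, and the left side equals $U_iH_i\le H_i$. If $U_i<1$, the left side is at most $U_it+\Sigma_i+C_i$, which is at most $t$ once $t\ge(\Sigma_i+C_i)/(1-U_i)$. For the last claim we use induction on $q$. Let $q>Q_i$ and let $t$ be a witness for $(i,q-Q_i)$. Adding $(q-Q_i)C_i+I_i(t)\le t$ and $Q_iC_i+I_i(\ell_i)\le\ell_i$ and using \eqref{eq:subadd}, we get $qC_i+I_i(t+\ell_i)\le t+\ell_i$. Moreover $\ell_i\le Q_iT_i$, so $t+\ell_i\le(q-Q_i-1)T_i+D_i+Q_iT_i=x_i(q)$.
\end{proof}

\begin{theorem}\label{thm:alg}
After rejecting systems with $U>1$, schedulability (in both models) is decidable with $O(n\sum_i\ell_i)$ arithmetic operations. If $U\le1$, every task $\tau_i$ other than the lowest-priority task has $\ell_i\le nN^2$. Thus the cost is $O(n^3N^2+n\,\ell_{\mathrm{low}})$, where $\ell_{\mathrm{low}}\le H_{\mathrm{low}}$, and $\ell_{\mathrm{low}}\le\lceil nN/(1-U)\rceil$ if $U<1$. In particular, the problem is pseudo-polynomial on any class of systems in which $1/(1-U)$ or the hyperperiod is bounded by a polynomial in $n$ and $N$.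
\end{theorem}

\begin{proof}
Let $U\le1$ and fix $i$. Let $f_i(q)$ be the least positive integer $t$ with $g_{i,q}(t)\le0$, if there is one. The pair $(i,q)$ has a witness if and only if $f_i(q)$ exists and $f_i(q)\le x_i(q)$. The algorithm keeps a counter $q$, initially $1$. For $t=1,2,\dots$ it computes $I_i(t)$ with $O(n)$ operations; while $qC_i+I_i(t)\le t$, it \emph{treats} $q$, that is, it rejects if $t>x_i(q)$ and otherwise increases $q$ by one; and it leaves the loop after the first $t$ with $\lceil t/T_i\rceil C_i+I_i(t)\le t$, which is $t=\ell_i$. It accepts if no task leads to rejection.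

Since $g_{i,q}(t)$ is increasing in $q$, all $q'<q$ are treated by time $f_i(q)$, so $q$ is treated exactly at $t=f_i(q)$. Hence a rejection exhibits a pair without witness. For $q\le Q_i$ the definition of $\ell_i$ gives $g_{i,q}(\ell_i)\le0$, so all $q\le Q_i$ are treated unless the algorithm rejects first, and acceptance is correct by Lemma~\ref{lem:busy} and Theorem~\ref{thm:char}. A treated $q$ satisfies $qC_i\le\ell_i$, so at most $\ell_i$ values are treated, and task $\tau_i$ costs $O(n\ell_i)$ operations. All numbers involved, including the numerator and denominator of $U$, have $O(n\log N+\log n)$ bits, because $\ell_i\le H_i\le N^n$.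

If $\tau_i$ is not the lowest-priority task, then $U_i\le U-C_{\mathrm{low}}/T_{\mathrm{low}}\le1-1/N$, and $\Sigma_i+C_i\le nN$, so $\ell_i\le nN^2$ by Lemma~\ref{lem:busy}. The bounds on $\ell_{\mathrm{low}}$ are those of Lemma~\ref{lem:busy} with $U_{\mathrm{low}}=U$.
\end{proof}

When $U=1$ the bound $\ell_{\mathrm{low}}\le H_{\mathrm{low}}$ is attained: the sum $\sum_j\lceil t/T_j\rceil C_j$ is at least $Ut=t$, with equality only if every $T_j$ divides $t$. The algorithm then examines $H_{\mathrm{low}}/T_{\mathrm{low}}$ jobs, a number that can be exponential in $n$. A single one of them, however, is cheap, because by \eqref{eq:linear} the first zero of $g_{i,q}$ lies in a short interval that can be computed directly.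

\begin{lemma}\label{lem:single}
Let $U\le1$. Given $i$ and $q$, one can decide whether $(i,q)$ has a witness in time polynomial in $n$, $N$ and $\log q$.
\end{lemma}

\begin{proof}
From $U_i\le1$ we get $1-V_i\ge C_i/T_i\ge1/N$. Put $\alpha=qC_i/(1-V_i)$ and $\beta=(qC_i+\Sigma_i)/(1-V_i)$; these are rational numbers with polynomially many bits. By \eqref{eq:linear}, $g_{i,q}(t)>0$ for $t<\alpha$, and $g_{i,q}(\beta)\le0$. If $x_i(q)\ge\beta$, then $\beta$ is a witness. Otherwise every integer witness lies in $[\alpha,x_i(q)]\subset[\alpha,\beta)$. This interval contains at most $\Sigma_i/(1-V_i)+1\le nN^2+1$ integers, and we evaluate $g_{i,q}$ at each of them.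
\end{proof}

\begin{corollary}\label{cor:member}
With numbers encoded in unary, schedulability is in coNP.
\end{corollary}

\begin{proof}
If $U>1$, the system is unschedulable by Lemma~\ref{lem:overload}, and this condition is checked directly. If $U\le1$ and the system is unschedulable, then by Theorem~\ref{thm:char} and Lemma~\ref{lem:busy} some pair $(i,q)$ with $q\le Q_i\le H_i/T_i\le N^n$ has no witness. With $q$ in binary, this pair is a certificate of length $O(n\log N+\log n)$, and Lemma~\ref{lem:single} verifies it in time polynomial in $n$ and $N$. A schedulable system has no pair without witness, so no certificate for it is accepted.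
\end{proof}

These bounds dictate the shape of a hard family of systems. The difficulty must sit in the lowest-priority task, the hyperperiod must be superpolynomial, and $1-U$ must be zero or superpolynomially small; the certificate of an NP-hard problem must be encoded in the job index $q$.

\section{The reduction at full utilization}\label{sec:red}

An instance of \textsc{3-Partition} consists of integers $m\ge2$, $B$ and positive integers $a_1,\dots,a_{3m}$ with $B/4<a_j<B/2$ and $\sum_ja_j=mB$. It is a YES-instance if the indices can be split into $m$ sets on each of which the $a_j$ sum to $B$. The problem is NP-complete in the strong sense (Garey--Johnson): it remains NP-complete when restricted to instances with $B\le p(m)$ for a suitable fixed polynomial $p$. Strong NP-completeness is what we need, because our task parameters will be polynomial in $m$ and $B$, not in $\log B$. The bounds $B/4<a_j<B/2$ are part of the quoted problem but play no role in the construction, so we first describe it for any number $\nu$ of items.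

\subsection{The task system and its staircase functions}\label{sub:system}

Let $m\ge2$, $B\ge1$, and let $a_1,\dots,a_\nu$ be positive integers with sum $mB$. Let $P_1<\dots<P_\nu$ be odd primes and let $G$ be a power of $2$ with $G>P_\nu$. Put
\[
P=P_1,\quad M=BP,\quad W=\tfrac12Bm(m-1),\quad L=\sum_ja_jP_j+W-1,\quad\Pi=\prod_jP_j,
\]
and assume
\begin{equation}\label{eq:chain}
mM<L<L+\tfrac12<(m+1)M<MP .
\end{equation}
The task system $\Gamma$ has the tasks
\begin{align*}
\tau_j\ (1\le j\le\nu):&\quad C_j=a_jP_j,\qquad T_j=D_j=MP_j,\\
\tau_0:&\quad C_0=G(M-mB),\qquad T_0=GM,\qquad D_0=T_0+L,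
\end{align*}
with priorities decreasing in the order $\tau_1,\dots,\tau_\nu,\tau_0$. Here $C_0=GB(P-m)>0$ by \eqref{eq:chain}. Since $P_1<\dots<P_\nu<G$, the order is both rate- and deadline-monotonic. The task $\tau_j$ has utilization $a_j/M$, so $V_0=mB/M$, and $C_0$ is chosen to make $U=1$.

All periods are multiples of $M$, so all releases of the synchronous scenario fall on the grid $M\mathbb Z$. The deadline of the $q$-th job of $\tau_0$ is $x_0(q)=qT_0+L$, and we shall see that a witness can only lie in the \emph{window} $[qT_0,qT_0+L]$. By \eqref{eq:chain} the window contains the grid points $qT_0+kM$ with $0\le k\le m$ and is shorter than every period. We record for each $\tau_j$ its last release at or before $qT_0+mM$. The time $qT_0+eM=(qG+e)M$ is a multiple of $T_j=MP_j$ if and only if $P_j$ divides $qG+e$, so we let $e_j(q)$ be the largest integer $e\le m$ with $e\equiv-qG\pmod{P_j}$. Then $m-P_j<e_j(q)\le m$, and a negative value means that $\tau_j$ has no release in the window. The Chinese remainder theorem says that for pairwise coprime moduli $P_j$ every system of residues modulo the $P_j$ is realized by some $q$ with $1\le q\le\Pi$.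 Since $G$ is invertible modulo each $P_j$, this gives:
\begin{equation}\label{eq:crt}
\text{every $e\in\mathbb Z^\nu$ with $m-P_j<e_j\le m$ equals $e(q)$ for some $1\le q\le\Pi$.}
\end{equation}
For $e\in\mathbb Z^\nu$ with all $e_j\le m$ define the \emph{staircase function}
\[
\Psi_e(s)=\sum_ja_je_j+\sum_{j:\,Me_j<s}a_jP_j\qquad(s\ge0).
\]
It is nondecreasing, constant on each interval $((k-1)M,kM]$, and constant on $(mM,\infty)$, where all $j$ contribute to the second sum.

\begin{lemma}\label{lem:count}
For $q\ge1$ and real $s$ with $0\le s<(m+1)M$,
\[
\sum_j\Bigl\lceil\frac{qGM+s}{MP_j}\Bigr\rceil a_jP_j=qGmB+\Psi_{e(q)}(s).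
\]
\end{lemma}

\begin{proof}
Write $e_j=e_j(q)$ and $k_j=(qG+e_j)/P_j$, an integer that is positive because $qG+e_j>G+m-P_j>0$. The ceiling counts the integers $k\ge0$ with $kMP_j<qGM+s$, that is, with $M\bigl(e_j+(k-k_j)P_j\bigr)<s$. For $k<k_j$ the left side is at most $M(m-P_j)<0$, so these $k_j$ integers are counted. For $k>k_j$ it is at least $M(e_j+P_j)\ge M(m+1)>s$, so these are not. The integer $k_j$ is counted if and only if $Me_j<s$. Multiplying by $a_jP_j$ and summing gives $\sum_ja_j(qG+e_j)+\sum_{Me_j<s}a_jP_j$, and $\sum_ja_j=mB$.
\end{proof}

The term $qGmB=V_0\,qT_0$ is the average demand of $\tau_1,\dots,\tau_\nu$ over $[0,qT_0)$, and $\Psi_{e(q)}(s)$ is what they release in $[0,qT_0+s)$ beyond it. Because $U=1$, the average demand and $qC_0$ fill $[0,qT_0)$ exactly, and only the excess competes with the elapsed time $s$.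

\begin{lemma}\label{lem:window}
Every pair $(l,q)$ with $l\ge1$ has a witness. The pair $(0,q)$ has no witness if and only if $\Psi_{e(q)}(s)>s$ for all $s\in[0,L]$.
\end{lemma}

\begin{proof}
Let $t^*=\sum_ja_jP_j$. Since $W\ge1$, we have $t^*\le L<MP\le T_j$ for all $j\ge1$ by \eqref{eq:chain}. So $\lceil t^*/T_j\rceil=1$ and $g_{l,1}(t^*)=\sum_{j\le l}C_j-t^*\le0$, and Lemma~\ref{lem:short} applies to $\tau_l$.

For $\tau_0$ we have $C_0=(1-V_0)T_0$ with $V_0<1$, so \eqref{eq:linear} gives $g_{0,q}(t)\ge(1-V_0)(qT_0-t)>0$ for $0<t<qT_0$. For $t=qT_0+s$ with $0\le s\le L$, Lemma~\ref{lem:count} gives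
\[
g_{0,q}(qT_0+s)=qG(M-mB)+qGmB+\Psi_{e(q)}(s)-qGM-s=\Psi_{e(q)}(s)-s .\qedhere
\]
\end{proof}

By \eqref{eq:crt} and Lemma~\ref{lem:window}, $\Gamma$ is unschedulable if and only if some vector $e$ with $m-P_j<e_j\le m$ has a staircase that stays strictly above the diagonal on $[0,L]$. Scheduling has disappeared from the problem; what is left is the free choice of a slot $e_j$ for each item $a_j$.

Two opposing requirements act on this choice, and they act on different scales. Suppose that the primes are large and close to each other. On the scale $P$, the first sum in $\Psi_e$ can add only a negligible positive amount, each step has height about $a_jP$, and the diagonal rises by $BP$ per slot. To stay above the diagonal at $s=kM$, items of total weight at least $kB$ must sit in slots below $k$: \emph{the releases must come early enough}. On the scale $1$, the final value of $\Psi_e$ is exactly $\sum_ja_je_j+\sum_ja_jP_j$, and by the choice of $L$ it exceeds $L$ if and only if $\sum_ja_je_j\ge W$: \emph{the releases must come late enough}. The number $W=\sum_{k=0}^{m-1}kB$ is the value of $\sum_ja_je_j$ when each of the slots $0,\dots,m-1$ holds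 weight exactly $B$, and it is the largest value compatible with the first requirement. So both can hold only for a perfect partition.

\subsection{Two items}\label{sub:example}

Take $m=\nu=2$, $P_1=11$, $P_2=13$, $G=16$, so that $e_1\in\{-8,\dots,2\}$ and $e_2\in\{-10,\dots,2\}$.

\begin{example}\label{ex:yes}
Let $a_1=a_2=1$ and $B=1$. Then $M=11$, $W=1$, $L=24$, condition \eqref{eq:chain} reads $22<24<24.5<33<121$, and the tasks are $\tau_1=(11,121,121)$, $\tau_2=(13,143,143)$, $\tau_0=(144,200,176)$. Suppose that $\Psi_e$ stays above the diagonal on $[0,24]$. From $\Psi_e(24)=e_1+e_2+24>24$ we get $e_1+e_2\ge1$. If some $e_j$ equals $2$, then $\Psi_e(22)\le4+13<22$; so $e_1,e_2\le1$. If $e_1=e_2=1$, then $\Psi_e(11)=2<11$. Hence $e=(1,0)$ or $e=(0,1)$, the two ways of placing one item in each slot. Both work: on $\{0\}$, $(0,11]$, $(11,24]$ the staircase takes the values $1,14,25$ for $e=(1,0)$ and $1,12,25$ for $e=(0,1)$. The congruences $16q\equiv-1\pmod{11}$, $16q\equiv0\pmod{13}$ give $q\equiv13\pmod{143}$, and $16q\equiv0\pmod{11}$, $16q\equiv-1\pmod{13}$ give $q\equiv121\pmod{143}$. By Remark~\ref{rem:variants}, in the synchronous periodic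 schedule the first twelve jobs of $\tau_0$ meet their deadlines and the thirteenth does not. Figure~\ref{fig:stairs} shows $e=(1,0)$ and the two ways in which a staircase can fail.
\end{example}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.115]
\foreach \x/\e in {0/{(1,0)},35/{(2,0)},70/{(-1,0)}}{
  \draw[->] (\x,0)--(\x+30,0) node[right]{$s$};
  \draw[->] (\x,0)--(\x,30);
  \draw[dashed] (\x,0)--(\x+29,29);
  \draw[dotted] (\x+24,0)--(\x+24,30) node[above]{$L$};
  \draw (\x+11,0.7)--(\x+11,-0.7) node[below]{$M$};
  \draw (\x+22,0.7)--(\x+22,-0.7) node[below]{$2M$};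
  \node at (\x+10,32.5) {$e=\e$};}
\draw[very thick] (0,14)--(11,14) (11,25)--(29,25);
\draw[very thick] (35,15)--(57,15) (57,26)--(64,26);
\draw[very thick] (70,23)--(99,23);
\fill (0,1) circle (0.6) (11,14) circle (0.6) (35,2) circle (0.6) (57,15) circle (0.6) (70,10) circle (0.6);
\draw (25,25) circle (1.2) (50,15) circle (1.2) (93,23) circle (1.2);
\end{tikzpicture}
\caption{Staircases $\Psi_e$ (thick) against the diagonal (dashed) for $a_1=a_2=1$, primes $11$ and $13$, $M=11$, $L=24$. A circle marks the first $s$ with $\Psi_e(s)\le s$; the job has a witness if this happens at $s\le L$. Left: one item in each of the slots $0$ and $1$; the crossing is at $s=25>L$ and the job is late. Middle: the first item is released too late; crossing at $s=15$. Right: it is released too early, the final step is too low; crossing at $s=23$.}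
\label{fig:stairs}
\end{figure}

\begin{example}\label{ex:no}
Let $a_1=1$, $a_2=3$ and $B=2$, which admits no partition into two sets of sum $2$. Then $M=22$, $W=2$, $L=51$, and \eqref{eq:chain} reads $44<51<51.5<66<242$. Suppose that $\Psi_e$ stays above the diagonal on $[0,51]$. From $\Psi_e(51)=e_1+3e_2+50>51$ we get $e_1+3e_2\ge2$. If $e_2\ge1$, then $\Psi_e(22)\le2+6+11<22$. So $e_2\le0$, which forces $e=(2,0)$; but then $\Psi_e(44)=2+39<44$. No vector works, and the system is schedulable.
\end{example}

\subsection{Many primes in a short interval}\label{sub:primes}

The heuristic needs $3m$ primes that are large compared with $m^2B$, differ by a small relative amount, and are still polynomially bounded. A pigeonhole argument provides them from a weak lower bound for the number $\pi(X)$ of primes up to $X$.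

\begin{lemma}\label{lem:pi}
For every integer $X\ge2$ we have $\pi(X)\ge(X-2)/\log_2X$.
\end{lemma}

\begin{proof}
Let $\lambda(X)=\mathrm{lcm}(1,\dots,X)$. Expanding $(1-x)^k$ writes $\int_0^1x^k(1-x)^k\,dx$ as an integer combination of $1/(k+1),\dots,1/(2k+1)$, so $\lambda(2k+1)\int_0^1x^k(1-x)^k\,dx$ is a positive integer. Since $x(1-x)\le1/4$, the integral is at most $4^{-k}$, and $\lambda(2k+1)\ge4^k$. Every $X\ge2$ is $2k+1$ or $2k+2$ for some $k$, so $\lambda(X)\ge2^{X-2}$. On the other hand, $\lambda(X)$ is a product of $\pi(X)$ prime powers, each at most $X$, so $\lambda(X)\le X^{\pi(X)}$.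
\end{proof}

We also use $\log_2y\le\sqrt y$ for $y\ge16$, which holds with equality at $y=16$ and persists because $\sqrt y-\log_2y$ is increasing for $y\ge16$.

\begin{lemma}\label{lem:primes}
Let $m\ge2$, $B\ge1$, $h=4mB$ and $J=16(h+3m)^2$. In time polynomial in $m$ and $B$ one can find odd primes $P=P_1<\dots<P_{3m}\le J^2$ with
\begin{equation}\label{eq:primes}
P>3000\,m^3B,\qquad P_j<P(1+1/h)\quad\text{for all }j .
\end{equation}
\end{lemma}

\begin{proof}
Lemma~\ref{lem:pi}, $\log_2J\le\sqrt J$ and $\sqrt J=4(h+3m)$ give
\[
\pi(J^2)\ge\frac{J^2-2}{2\log_2J}\ge\frac{J^2/2}{2\sqrt J}=\frac{J\sqrt J}{4}=J(h+3m).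
\]
At most $hJ$ primes are $\le hJ$, so $(hJ,J^2]$ contains at least $3mJ$ primes. It is the union of the $J-h\le J$ intervals $(iJ,(i+1)J]$ with $h\le i\le J-1$, so one of these contains $3m$ primes $P_1<\dots<P_{3m}$, which are found by sieving up to $J^2$. They satisfy $P>hJ$ and $P_j-P<J<P/h$. Finally $hJ=64\,m^3B(4B+3)^2\ge64\cdot49\,m^3B>3000\,m^3B$.
\end{proof}

From now on $a_1,\dots,a_{3m}$ is a \textsc{3-Partition} instance, $\nu=3m$, and the primes are those of Lemma~\ref{lem:primes}. The first inequality in \eqref{eq:primes} will be used in the forms
\begin{equation}\label{eq:large}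
P>4m^2B+2,\qquad P>18m^2\ge9m(m+1).
\end{equation}
We verify \eqref{eq:chain}. The primes are distinct, so $\sum_ja_jP_j>P\sum_ja_j=mM$, and $L>mM$ because $W\ge1$. By \eqref{eq:primes}, $\sum_ja_jP_j<mM(1+1/h)=mM+M/(4B)$, and by \eqref{eq:large}, $W/M<m^2/(2P)<1/(8B)$. Hence $L+\frac12<mM+\frac{3M}{8B}<(m+1)M$, and $m+1<P$.

\subsection{Staircases above the diagonal are partitions}\label{sub:lemmas}

The next two lemmas concern only the functions $\Psi_e$ and do not involve $G$. Both have a margin of $\frac12$, which is not needed for $U=1$ but absorbs the perturbation in Section~\ref{sec:below}.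

\begin{lemma}\label{lem:C}
Let $e\in\mathbb Z^{3m}$ with all $e_j\le m$. If $\Psi_e(kM)>kM-\frac12$ for $k=1,\dots,m$ and $\Psi_e(L)>L$, then the sets $\{j:e_j=k\}$, $0\le k\le m-1$, solve the \textsc{3-Partition} instance.
\end{lemma}

\begin{proof}
\emph{Late enough.} Since $L>mM$, we have $\Psi_e(L)=\sum_ja_je_j+\sum_ja_jP_j$. So $\Psi_e(L)>L$ means $\sum_ja_je_j>W-1$, and the integer $\sum_ja_je_j$ is at least $W$.

\emph{Early enough.} Let $1\le k\le m$ and $S_k=\sum_{e_j<k}a_j\le mB$. From $e_j\le m$ we have $\sum_ja_je_j\le m^2B$. The hypothesis at $kM=kBP$ and \eqref{eq:primes} give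
\[
S_kP\Bigl(1+\frac1h\Bigr)\ge\sum_{e_j<k}a_jP_j=\Psi_e(kM)-\sum_ja_je_j>kBP-m^2B-\tfrac12 .
\]
Dividing by $P$ and using $S_k/h\le mB/h=\frac14$ (the primes are close) and $(m^2B+\frac12)/P<\frac14$ from \eqref{eq:large} (the primes are large), we obtain $S_k>kB-\frac12$. Since $S_k$ is an integer, $S_k\ge kB$, that is,
\begin{equation}\label{eq:tail}
\sum_{e_j\ge k}a_j\le(m-k)B\qquad(k=1,\dots,m).
\end{equation}

\emph{Both together.} The case $k=m$ of \eqref{eq:tail} shows that all $e_j\le m-1$. An index $j$ with $e_j\ge1$ satisfies $e_j\ge k$ for exactly $e_j$ values $k\in\{1,\dots,m-1\}$, so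
\[
W\le\sum_ja_je_j\le\sum_{e_j\ge1}a_je_j=\sum_{k=1}^{m-1}\ \sum_{e_j\ge k}a_j\le B\sum_{k=1}^{m-1}(m-k)=W .
\]
Equality holds throughout. Equality in the second step shows that no $e_j$ is negative, so $\sum_{e_j\ge0}a_j=mB$. Equality in the last step gives equality in \eqref{eq:tail} for $1\le k\le m-1$, and for $k=m$ both sides vanish. Thus $\sum_{e_j\ge k}a_j=(m-k)B$ for $0\le k\le m$, and subtracting consecutive identities gives $\sum_{e_j=k}a_j=B$ for $0\le k\le m-1$.
\end{proof}

\begin{lemma}\label{lem:D}
If the \textsc{3-Partition} instance has a solution, then for every power of two $G>P_{3m}$ there is $q$ with $1\le q\le\Pi$ and $\Psi_{e(q)}(s)\ge s+\frac12$ for all $s\in[0,L+\frac12]$.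
\end{lemma}

\begin{proof}
Let $A_0,\dots,A_{m-1}$ be a solution and put $e_j=k$ for $j\in A_k$. Since $m-P_j<0\le e_j\le m$, \eqref{eq:crt} gives $q\le\Pi$ with $e(q)=e$. We have $\sum_ja_je_j=\sum_kkB=W\ge1$, so $\Psi_e(0)=W\ge1$. For $s\in((k-1)M,kM]$ with $1\le k\le m$, the condition $Me_j<s$ means $e_j\le k-1$, so
\[
\Psi_e(s)=W+\sum_{e_j\le k-1}a_jP_j\ge W+kBP=W+kM\ge s+1 .
\]
For $s\in(mM,L+\frac12]$ we have $\Psi_e(s)=W+\sum_ja_jP_j=L+1\ge s+\frac12$.
\end{proof}

\subsection{Proof of Theorems \ref{thm:main} and \ref{thm:conp}}

Let $G$ be the smallest power of $2$ exceeding $P_{3m}$, so $G\le2J^2$, and let $\Gamma$ be the system of Section~\ref{sub:system}, with $n=3m+1\le9m$ tasks.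

\begin{proposition}\label{prop:red}
The system $\Gamma$ is almost implicit with $U=1$, it is computed in time polynomial in $m$ and $B$, its parameters are bounded by a polynomial in $m$ and $B$, and it is unschedulable if and only if the \textsc{3-Partition} instance is a YES-instance.
\end{proposition}

\begin{proof}
The priority order and $U=1$ were checked in Section~\ref{sub:system}. By \eqref{eq:chain} and \eqref{eq:large},
\[
0<\frac{D_0-T_0}{T_0}=\frac{L}{GM}<\frac{m+1}{G}<\frac{m+1}{P}<\frac1{9m}\le\frac1n .
\]
The largest parameter is $D_0<2GM\le4BJ^4$.

If the instance is a YES-instance, the $q$ of Lemma~\ref{lem:D} has $\Psi_{e(q)}(s)>s$ on $[0,L]$, so $(0,q)$ has no witness by Lemma~\ref{lem:window}. Conversely, if $\Gamma$ is unschedulable, then by Lemma~\ref{lem:window} there is $q$ with $\Psi_{e(q)}(s)>s$ on $[0,L]$. This interval contains $M,2M,\dots,mM$ and $L$, so Lemma~\ref{lem:C} yields a solution.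
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Restrict \textsc{3-Partition} to $B\le p(m)$. Then $\Gamma$ is computed in time polynomial in $m$, and $n$ and $N$ are polynomial in $m$. A pseudo-polynomial test for almost implicit systems with $U=1$, in either model, runs on $\Gamma$ in time polynomial in $m$, and by Theorem~\ref{thm:char} and Proposition~\ref{prop:red} the negation of its answer decides an NP-complete problem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conp}]
For $B\le p(m)$ the unary encoding of $\Gamma$ can be written in polynomial time, so Proposition~\ref{prop:red} is a polynomial-time reduction of an NP-complete problem to unschedulability in unary. Together with Corollary~\ref{cor:member}, this shows that schedulability in unary is coNP-complete, in both models by Theorem~\ref{thm:char}. A pseudo-polynomial algorithm implies $\mathrm{P}=\mathrm{NP}$ by Theorem~\ref{thm:main}. If $\mathrm{P}=\mathrm{NP}$, then $\mathrm{coNP}=\mathrm{P}$, so the unary problem has a polynomial-time algorithm, which is a pseudo-polynomial algorithm.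
\end{proof}

\section{Utilization below one}\label{sec:below}

By Theorem~\ref{thm:alg}, a hard family with $U<1$ needs $1-U$ superpolynomially small. Decreasing an execution time of $\Gamma$ by one lowers $U$ by at least $1/N$, which is far too much. Instead we add auxiliary tasks whose periods involve new primes $p_1,\dots,p_r$, and choose their execution times $c_i$ so that $\sum_ic_i/p_i$ falls short of an integer $z$ by only $1/\prod_ip_i$. Removing the utilization that corresponds to $z$ from $\tau_0$ leaves an exponentially small slack. This causes two perturbations. The auxiliary jobs shift the staircase by up to $2\sum_ic_i$; we make this less than half a unit by stretching the original system by a factor $K$. And the slack accumulates over time; we take $r=3m+2$ primes larger than all $P_j$ so that it stays below $\frac12$ throughout the first $\Pi$ jobs of $\tau_0$, among which Lemma~\ref{lem:D} finds its $q$.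

\begin{proof}[Proof of Theorem~\ref{thm:below}]
Keep $a_j,P_j,P,M,W,L,\Pi,J$ from Section~\ref{sec:red}.

\emph{Construction.} Let $r=3m+2$ and let $p_1<\dots<p_r$ be the $r$ primes following $P_{3m}$. For $X=4(J^2+r)^2$, Lemma~\ref{lem:pi} gives $\pi(X)\ge(X/2)/\sqrt X=J^2+r\ge\pi(P_{3m})+r$, so $p_r\le X$ is polynomially bounded. Put $\Pi'=\prod_ip_i$. Since $\Pi'/p_i$ is coprime to $p_i$, there is $c_i\in\{1,\dots,p_i-1\}$ with $c_i\,\Pi'/p_i\equiv-1\pmod{p_i}$. Modulo $p_k$ all terms of $\sum_ic_i\Pi'/p_i$ with $i\ne k$ vanish, so this sum is $\equiv-1$ modulo every $p_k$ and hence modulo $\Pi'$. Therefore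
\begin{equation}\label{eq:z}
\sum_i\frac{c_i}{p_i}=z-\frac1{\Pi'}
\end{equation}
with an integer $z$, and $0<\sum_ic_i/p_i<r$ gives $1\le z\le r$. Let $K=4\sum_ip_i$, and let $G$ now be the smallest power of $2$ exceeding $p_r$, so $G\le2p_r$. The vectors $e(q)$ are formed with this $G$; Lemmas~\ref{lem:count}, \ref{lem:C} and~\ref{lem:D} apply because $G$ is a power of $2$ exceeding $P_{3m}$. The system $\Gamma'$ has the tasks
\begin{align*}
\tau_j\ (1\le j\le3m):&\quad C_j=Ka_jP_j,\qquad T_j=D_j=KMP_j,\\
\tau'_i\ (1\le i\le r):&\quad C'_i=c_i,\qquad T'_i=D'_i=KMp_i,\\
\tau_0:&\quad C_0=KG(M-mB)-Gz,\quad T_0=KGM,\quad D_0=T_0+K(L+\tfrac12),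
\end{align*}
with priorities by increasing period. The parameters are integers because $K$ is even, and $C_0>0$ because $z\le r<K$ and $M-mB\ge1$. As $P_j<p_i<G$, the task $\tau_0$ has the lowest priority and the order is also deadline-monotonic. With $n=6m+3\le9m$, \eqref{eq:chain} and \eqref{eq:large} give $(D_0-T_0)/T_0=(L+\frac12)/(GM)<(m+1)/P<1/n$, so $\Gamma'$ is almost implicit. By \eqref{eq:z},
\begin{equation}\label{eq:U}
U=\frac{mB}M+\frac{z-1/\Pi'}{KM}+\Bigl(1-\frac{mB}M-\frac z{KM}\Bigr)=1-\frac1{KM\Pi'}<1 .
\end{equation}
All parameters are at most $D_0<2KGM$, hence polynomial in $m$ and $B$, and they are computed in polynomial time: $c_i$ by arithmetic modulo $p_i$, and $z=\lceil\sum_ic_i/p_i\rceil$ by exact rational arithmetic. It remains to show that $\Gamma'$ is unschedulable if and only if the instance is a YES-instance; the proofs of Theorems~\ref{thm:main} and~\ref{thm:conp} then apply with $\Gamma'$ in place of $\Gamma$.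

\emph{Tasks other than $\tau_0$.} Their total execution time is $t^*=K\sum_ja_jP_j+\sum_ic_i<KL+K/4<KMP$ by \eqref{eq:chain}, so $t^*$ is smaller than every period. For each such task all ceilings at $t^*$ equal $1$, so the work counted at $t^*$ for $q=1$ is at most $t^*$, and Lemma~\ref{lem:short} gives witnesses for all $q$.

\emph{The window of $\tau_0$.} Now $x_0(q)=qT_0+K(L+\frac12)$. Let $t=qT_0+Ks$ with $0\le s\le L+\frac12$. For the tasks $\tau_j$ the factor $K$ cancels inside the ceilings, so by Lemma~\ref{lem:count} they contribute $K\bigl(qGmB+\Psi_{e(q)}(s)\bigr)$ to $I_0(t)$. For $\tau'_i$ we have $t/T'_i=qG/p_i+s/(Mp_i)$ with $0\le s/(Mp_i)<1$ by \eqref{eq:chain}, so $\lceil t/T'_i\rceil$ lies in $[qG/p_i,\,qG/p_i+2)$. By \eqref{eq:z} the tasks $\tau'_i$ contribute $qG(z-1/\Pi')+\theta$ with $0\le\theta<2\sum_ic_i<K/2$. The terms of $g_{0,q}(t)$ that are linear in $q$ sum to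
\[
qG\Bigl[K(M-mB)-z+KmB+z-\frac1{\Pi'}-KM\Bigr]=-\frac{qG}{\Pi'},
\]
and therefore
\begin{equation}\label{eq:pert}
g_{0,q}(qT_0+Ks)=K\bigl(\Psi_{e(q)}(s)-s\bigr)+E,\qquad-\frac{qG}{\Pi'}\le E<\frac K2 .
\end{equation}

\emph{Unschedulable implies YES.} If $\Gamma'$ is unschedulable, some pair $(0,q)$ has no witness, so the left side of \eqref{eq:pert} is positive and $\Psi_{e(q)}(s)>s-\frac12$ for all $s\in[0,L+\frac12]$. At $s=kM$ this is the first hypothesis of Lemma~\ref{lem:C}. At $s=L+\frac12$ it gives $\Psi_{e(q)}(L+\frac12)>L$, and $\Psi_{e(q)}(L)=\Psi_{e(q)}(L+\frac12)$ because the staircase is constant on $(mM,\infty)$. This is why the window was extended by half a unit. Lemma~\ref{lem:C} yields a solution.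

\emph{YES implies unschedulable.} Take $q\le\Pi$ from Lemma~\ref{lem:D}. Since $p_1,\dots,p_{3m}$ exceed all $P_j$ and $r=3m+2$, we have $\Pi'\ge\Pi\,p_{r-1}p_r$, so
\[
\frac{qG}{\Pi'}\le\frac{2p_r}{p_{r-1}p_r}=\frac2{p_{r-1}}<\frac12 .
\]
Inside the window, \eqref{eq:pert} and Lemma~\ref{lem:D} give $g_{0,q}(qT_0+Ks)>K/2-\frac12>0$ for $0\le s\le L+\frac12$. Before the window the lower bound in \eqref{eq:linear} now vanishes slightly before $qT_0$, so we use that integer witnesses suffice. By \eqref{eq:U}, $1-V_0=C_0/T_0+1/(KM\Pi')$, so for integers $t$ with $0<t\le qT_0-1$,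
\[
g_{0,q}(t)\ge\frac{C_0}{T_0}(qT_0-t)-\frac t{KM\Pi'}\ge\frac{C_0}{T_0}-\frac{qG}{\Pi'}>\frac{C_0}{T_0}-\frac12 .
\]
Here $C_0/T_0=1-m/P-z/(KM)\ge\frac12$, because $m/P<\frac14$ by \eqref{eq:large} and $z/(KM)<1/M<\frac14$. Hence no integer $t\le x_0(q)$ has $g_{0,q}(t)\le0$, the pair $(0,q)$ has no witness, and $\Gamma'$ is unschedulable.
\end{proof}

\begin{thebibliography}{1}

\bibitem{closer}
\emph{A Closer Look At Pseudo-Polynomial Time And Its Use In Real-Time Scheduling Theory},
\texttt{https://user.it.uu.se/\textasciitilde ponek616/files/WangFest/WangFest.pdf}.

\end{thebibliography}
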